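\title{Transparent connections on Anosov manifolds\\ of dimension at least three are trivial}

\begin{abstract}
A unitary connection on a vector bundle over a closed Riemannian manifold is transparent if its holonomy along every closed geodesic is the identity. We prove that on a closed connected manifold of dimension $n\ge 3$ with Anosov geodesic flow every transparent connection is isomorphic to the trivial one. It follows that the Levi-Civita connection of such a manifold, and in particular of a closed negatively curved manifold of dimension $n\ge3$, is never transparent. Transparency gives a Lipschitz frame on the unit tangent bundle that is parallel along the geodesic flow. The vertical derivative of this frame solves a Jacobi-type equation, and a Chern--Simons form wedged with a power of the contact structure shows that its averaged index form vanishes. For Anosov flows this form is positive definite.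
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $(M,g)$ be a smooth closed (compact, without boundary) Riemannian manifold of dimension $n$, let $SM=\{(x,v)\in TM:|v|=1\}$ be its unit tangent bundle and $\varphi_t:SM\to SM$ its geodesic flow. By a \emph{closed geodesic} we mean a unit speed geodesic $\gamma:[0,T]\to M$, $T>0$, with $\gamma(0)=\gamma(T)$ and $\dot\gamma(0)=\dot\gamma(T)$; these are the projections of the periodic orbits of $\varphi_t$.

\begin{definition}
A unitary connection $\nabla^{\mathcal E}$ on a smooth Hermitian vector bundle $\mathcal E\to M$ is \emph{transparent} if parallel transport along every closed geodesic $\gamma$ is the identity of $\mathcal E_{\gamma(0)}$. The manifold $(M,g)$ is \emph{transparent} if parallel transport for the Levi-Civita connection along every closed geodesic $\gamma$ is the identity of $T_{\gamma(0)}M$.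
\end{definition}

On a connected manifold, a connection is trivial exactly when its holonomy along every loop is trivial. Transparency tests only the closed geodesics, and the question is how much they see. For flat connections they see everything: the conjugacy class of the holonomy depends only on the free homotopy class of the loop, and each nontrivial class contains a closed geodesic, so a flat transparent connection is trivial. The issue is whether closed geodesics detect curvature.

For the Levi-Civita connection, transport along a closed geodesic $\gamma$ fixes $\dot\gamma$, so the holonomy lies in the orthogonal group $O(n-1)$ of the normal space. The following manifolds are transparent.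
\begin{itemize}
\item Oriented surfaces: the frame $(\dot\gamma,i\dot\gamma)$, where $i$ is the rotation by $\pi/2$, is parallel and closes up.
\item Flat tori, which have a parallel frame.
\item Round spheres $S^n\subset\mathbb R^{n+1}$: a constant vector orthogonal to the plane of a great circle is a parallel normal field along it.
\item Four-manifolds with parallel orthogonal complex structures $I,J$ such that $IJ=-JI$: the orthonormal frame $(\dot\gamma,I\dot\gamma,J\dot\gamma,IJ\dot\gamma)$ is parallel and closes up.
\end{itemize}
We call $(M,g)$ an \emph{Anosov manifold} if $\varphi_t$ is an Anosov flow (the definition is recalled in Section~\ref{sec:prelim}); every closed manifold of negative sectional curvature is Anosov. On an Anosov manifold the periodic orbits are dense in $SM$, so for $n\ge3$ transparency imposes infinitely many conditions in a group of positive dimension, and one expects no examples. The last item above is a reason for caution in dimension four. Ceki\'c and Lefeuvre \cite{CL} proved that a negatively curved transparent manifold has dimension $2$, $4$ or $8$, and that hyperbolic metrics are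 never transparent except in dimension $2$. The following question is posed in \cite{problem}.

\medskip
\noindent\textbf{Question.} \emph{Are there transparent negatively curved manifolds of dimension $\ge3$? Are there transparent Anosov manifolds of dimension $\ge3$?}
\medskip

The answer to both parts is no.

\begin{theorem}\label{thm:manifold}
A closed Anosov manifold of dimension $n\ge3$ is never transparent. In particular, no closed negatively curved manifold of dimension $\ge3$ is transparent.
\end{theorem}

We deduce this from a statement about all bundles.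

\begin{theorem}\label{thm:bundle}
Let $(M,g)$ be a closed connected Anosov manifold of dimension $n\ge3$, and let $(\mathcal E,\nabla^{\mathcal E})$ be a Hermitian bundle with unitary connection, of any rank $r$. Then $\nabla^{\mathcal E}$ is transparent if and only if $(\mathcal E,\nabla^{\mathcal E})$ is isomorphic to $(M\times\mathbb C^r,d)$.
\end{theorem}

Both theorems fail for $n=2$: a closed oriented hyperbolic surface is transparent, and $TM\otimes\mathbb C$ is then transparent but not flat. Both fail without the Anosov hypothesis, by the round spheres. The theorem of Ceki\'c and Lefeuvre is not used in the proofs.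

The proof has four steps. Write $\pi:SM\to M$ for the projection and $\alpha$ for the contact form.
\begin{enumerate}
\item A Liv\v{s}ic-type argument turns transparency into a Lipschitz unitary frame $\Psi$ of $\pi^*\mathcal E$ that is parallel along the flow (Section~\ref{sec:livsic}). This uses a dense orbit and the closing lemma.
\item The vertical part $A$ of the form $a=-(\nabla\Psi)\Psi^{-1}$ satisfies a Jacobi equation forced by the curvature of $\nabla^{\mathcal E}$ (Section~\ref{sec:transport}).
\item The forcing term is $L^2$-orthogonal to $A$, so the index form of $A$, averaged over $SM$, vanishes (Section~\ref{sec:cs}). This is the only place where $n\ge3$ is used: $(d\alpha)^{n-2}$ is exact for $n\ge3$, while for $n=2$ it is the constant $1$.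
\item The stable and unstable Riccati solutions show that the averaged index form is positive definite, so $A=0$ and $\Psi$ descends to a parallel frame on $M$ (Section~\ref{sec:riccati}).
\end{enumerate}
Steps 2 and 3 hold on any closed manifold. Section~\ref{sec:model} carries out Steps 2--4 for a line bundle over a hyperbolic $3$-manifold. The method also gives a classification of transparent Anosov manifolds (Corollary~\ref{cor:classification}), a comparison with flat bundles (Proposition~\ref{prop:rigidity}) and a characterization of flat tori among manifolds without conjugate points (Proposition~\ref{prop:torus}).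

\section{The unit tangent bundle and the Anosov property}\label{sec:prelim}

From now on $M$ is closed and connected, $n\ge2$, and $Y=SM$, a closed connected manifold of dimension $2n-1$. The letter $C$ denotes constants that may change from line to line.

\subsection*{Horizontal and vertical vectors}
At $\theta=(x,v)\in Y$ put $N_\theta=v^\perp\subset T_xM$; this defines a subbundle $N\subset\pi^*TM$ of rank $n-1$. We write $v$ also for the tautological section $(x,v)\mapsto v$ of $\pi^*TM$ and differentiate it with the pulled-back Levi-Civita connection. The map $\xi\mapsto(d\pi\,\xi,\nabla_\xi v)$ is an isomorphism $T_\theta Y\to T_xM\oplus N_\theta$, and the Sasaki metric $|\xi|^2=|d\pi\,\xi|^2+|\nabla_\xi v|^2$ makes it an isometry; $d(\cdot,\cdot)$ is its distance. The generator $X$ of $\varphi_t$ corresponds to $(v,0)$. For $w\in N_\theta$ the horizontal lift $Hw$ corresponds to $(w,0)$ and the vertical lift $Vw$ to $(0,w)$. Thus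
\begin{equation}\label{eq:taut}
T_\theta Y=\mathbb RX\oplus HN_\theta\oplus VN_\theta,\qquad \nabla_Xv=0,\quad\nabla_{Hw}v=0,\quad\nabla_{Vw}v=w .
\end{equation}
If $(e_i)$ is an orthonormal basis of $N_\theta$, we denote by $\alpha,h^i,\nu^i$ the coframe dual to $X,He_i,Ve_i$.

\subsection*{Jacobi fields}
Let $R_v=R(\cdot,v)v$, a symmetric endomorphism of $N_\theta$, with the sign for which $\langle R_vw,w\rangle$ is the sectional curvature of the plane spanned by orthonormal $v,w$. A curve in $Y$ is a family of initial conditions of geodesics, and differentiating the family gives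
\begin{equation}\label{eq:dphi}
d\varphi_t(Hw+V\tilde w)=HJ(t)+VJ'(t),
\end{equation}
where $J$ is the normal Jacobi field with $J''+R_vJ=0$, $J(0)=w$, $J'(0)=\tilde w$.

\subsection*{The contact form}
The form $\alpha$ is $\alpha_\theta(\xi)=\langle v,d\pi\,\xi\rangle$. Since the Levi-Civita connection is torsion free, $d\alpha(\xi,\eta)=\langle\nabla_\xi v,d\pi\,\eta\rangle-\langle\nabla_\eta v,d\pi\,\xi\rangle$. With \eqref{eq:taut} this gives
\begin{equation}\label{eq:dalpha}
\alpha(X)=1,\qquad\iota_Xd\alpha=0,\qquad d\alpha=-\sum_{i=1}^{n-1}h^i\wedge\nu^i .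
\end{equation}
By Cartan's formula $\alpha$ is flow-invariant. The form $\alpha\wedge(d\alpha)^{n-1}$ is an invariant volume form; it orients $Y$, whether or not $M$ is orientable, and defines an invariant measure $\mu$.

\subsection*{Derivatives along orbits}
For a bundle with connection $(\mathcal E,\nabla^{\mathcal E})$ on $M$ we put $E=\pi^*\mathcal E$ and $\nabla=\pi^*\nabla^{\mathcal E}$. The curvature $F=\pi^*F^{\mathcal E}$ is a $2$-form with values in the bundle $\mathfrak u(E)$ of skew-Hermitian endomorphisms, and it vanishes as soon as one argument is vertical. For a smooth map $f(t,s)$ into $Y$ and a section $\sigma$ along $f$,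
\begin{equation}\label{eq:commute}
\nabla_t\nabla_s\sigma-\nabla_s\nabla_t\sigma=F(\partial_tf,\partial_sf)\sigma .
\end{equation}
Let $P(\theta,t):E_\theta\to E_{\varphi_t\theta}$ be parallel transport along the orbit of $\theta$; it is transport for $\nabla^{\mathcal E}$ along the geodesic, so transparency means that $P(\vartheta,T)=\mathrm{id}$ whenever $\varphi_T\vartheta=\vartheta$. A prime denotes the covariant derivative along orbits. Since $v'=0$, the prime preserves $N$ and acts on sections of $N^*\otimes\operatorname{End}E$ by the product rule.

Integration by parts along the flow takes the following form.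

\begin{lemma}\label{lem:average}
Let $G\subset Y$ be a flow-invariant Borel set of full measure and $f:G\to\mathbb R$ a bounded measurable function that is $C^1$ along orbits with bounded derivative $f'$. Then $\int f'\,d\mu=0$.
\end{lemma}

\begin{proof}
By invariance of $\mu$ and Fubini's theorem,
$0=\int(f\circ\varphi_1-f)\,d\mu=\int_0^1\!\int f'\circ\varphi_t\,d\mu\,dt=\int f'\,d\mu$.
\end{proof}

\subsection*{Anosov flows}
The flow $\varphi_t$ is \emph{Anosov} if there are a continuous invariant splitting $TY=\mathbb RX\oplus E^s\oplus E^u$ and constants $C,\lambda>0$ with $|d\varphi_t\xi|\le Ce^{-\lambda t}|\xi|$ for $\xi\in E^s$ and $|d\varphi_{-t}\xi|\le Ce^{-\lambda t}|\xi|$ for $\xi\in E^u$, for all $t\ge0$. We use three standard facts about Anosov geodesic flows.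
\begin{itemize}
\item[(F1)] The flow is ergodic for $\mu$ \cite{Anosov}; hence some forward orbit is dense.
\item[(F2)] (Closing lemma, exponential form; \cite[\S6.4 and \S18.1]{KH}, \cite{FH}.) For each $t_0>0$ there are $\delta,C,\lambda>0$ such that, if $T\ge t_0$ and $\varepsilon=d(\theta,\varphi_T\theta)<\delta$, there are $\vartheta\in Y$ and $T'>0$ with $\varphi_{T'}\vartheta=\vartheta$, $|T-T'|\le C\varepsilon$ and
\[
d(\varphi_u\theta,\varphi_u\vartheta)\le C\varepsilon e^{-\lambda\min(u,T-u)}\qquad(0\le u\le T).
\]
\item[(F3)] $M$ has no conjugate points \cite{Klingenberg,Mane}: a nonzero Jacobi field vanishes at most once. (In negative curvature this is immediate, since $|J|^2$ is convex.)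
\end{itemize}

\section{A model case: line bundles over hyperbolic three-manifolds}\label{sec:model}

Let $M$ be a closed hyperbolic $3$-manifold, so $R_v=-\mathrm{id}$, and let $\mathcal E$ be a Hermitian line bundle with curvature $F^{\mathcal E}=if$, where $f$ is a real closed $2$-form on $M$. Assume that $E$ has a \emph{smooth} unit section $\Psi$ with $\nabla_X\Psi=0$. We show that $\nabla\Psi=0$. Write $\nabla\Psi=-ib\,\Psi$ with a real $1$-form $b$ on $Y$. Then $b(X)=0$, and $db=-\pi^*f$ because $-ib$ is the connection form in the frame $\Psi$. Put $p(w)=b(Vw)$ and $q(w)=b(Hw)$ for $w\in N$.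

\emph{Transport.} Cartan's formula gives $\mathcal L_Xb=\iota_Xdb=-\iota_X\pi^*f$. Evaluate on $d\varphi_t\eta=HJ+VJ'$, where $J''=J$:
\[
-f(v,J)=(qJ+pJ')'=(q'+p)J+(q+p')J' .
\]
At a given time $J$ and $J'$ are arbitrary, so $q=-p'$ and $p''-p=f(v,\cdot)$.

\emph{Orthogonality.} The $4$-form $f\wedge f$ vanishes on the $3$-manifold $M$, so
\[
d(b\wedge\pi^*f\wedge\alpha)=-\pi^*(f\wedge f)\wedge\alpha-b\wedge\pi^*f\wedge d\alpha=-b\wedge\pi^*f\wedge d\alpha,
\]
and $\int_Yb\wedge\pi^*f\wedge d\alpha=0$ by Stokes' theorem. Let $p_i=p(e_i)$ and $f_i=f(v,e_i)$. A $5$-form on $Y$ must contain $\nu^1$, $\nu^2$ and $\alpha$. The factor $d\alpha$ supplies one $\nu$, the factor $b$ must supply the other, and only $\pi^*f$ can supply $\alpha$. Hence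
\begin{align*}
b\wedge\pi^*f\wedge d\alpha&=-(p_1\nu^1+p_2\nu^2)\wedge\alpha\wedge(f_1h^1+f_2h^2)\wedge(h^1\wedge\nu^1+h^2\wedge\nu^2)\\
&=-(p_1f_1+p_2f_2)\,\alpha\wedge h^1\wedge\nu^1\wedge h^2\wedge\nu^2=-\tfrac12(p_1f_1+p_2f_2)\,\alpha\wedge(d\alpha)^2 .
\end{align*}
So $\int\langle p,f(v,\cdot)\rangle\,d\mu=0$.

\emph{Positivity.} Substituting the transport equation and applying Lemma~\ref{lem:average} to $\langle p,p'\rangle$,
\[
0=\int\langle p,p''-p\rangle\,d\mu=-\int\big(|p'|^2+|p|^2\big)\,d\mu .
\]
Thus $p=0$, $q=-p'=0$ and $b=0$.

Now let $M$ be a closed oriented hyperbolic surface, $\mathcal E=TM$ viewed as a complex line bundle, and $\Psi=v$. By \eqref{eq:taut}, $\nabla_{V(iv)}\Psi=i\Psi$ and $q=0$, so $p(iv)=-1$. From $R(v,iv)iv=-v$ we see that $R(v,iv)$ is multiplication by $i$, so $f(v,iv)=1$. The transport equation $p''-p=f(v,\cdot)$ holds, but $\langle p,f(v,\cdot)\rangle=-1$ everywhere. Orthogonality fails: $b\wedge\pi^*f$ already has top degree on the $3$-manifold $Y$, and there is no room for the exact factor $d\alpha$.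

The general proof must cope with four further difficulties. The frame $\Psi$ has to be constructed, and we obtain it only as a Lipschitz map. In rank $r>1$ the flatness equation has a quadratic term. For $n>3$ the form $\operatorname{tr}F^2$ need not vanish. And an Anosov metric may have positive curvature somewhere.

\section{From transparency to a flow-parallel frame}\label{sec:livsic}

We call a bundle map over $Y$ \emph{Lipschitz} if its matrix in local smooth unitary frames is locally Lipschitz.

\begin{proposition}\label{prop:livsic}
Let $(M,g)$ be Anosov and $\nabla^{\mathcal E}$ transparent. Then there is a Lipschitz unitary isomorphism $\Psi:Y\times\mathbb C^r\to E$ with $\Psi(\varphi_t\theta)=P(\theta,t)\Psi(\theta)$ for all $\theta\in Y$, $t\in\mathbb R$.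
\end{proposition}

There is only one way to define $\Psi$: choose a frame at one point and transport it along a dense orbit. What must be shown is that the frame almost returns when the orbit almost returns, with an error proportional to the distance and independent of the return time. We compare the orbit segment with a nearby periodic orbit, whose holonomy is trivial; the error is bounded by the area of a thin strip between them, and the exponential factor in (F2) is what makes this area independent of the length.

For nearby $\theta,\theta'\in Y$ let $\tau_{\theta,\theta'}:E_\theta\to E_{\theta'}$ be parallel transport along the minimizing Sasaki geodesic, and let $P_c$ be parallel transport along a curve $c$. Fix a finite cover of $Y$ by open sets $U_k$, each with a smooth unitary frame of $E$ defined near its closure.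

\begin{lemma}\label{lem:holonomy}
\begin{itemize}
\item[(i)] There are $C,\ell_0>0$ such that every piecewise smooth path of length $\ell\le\ell_0$ lies in some $U_k$ and, in the frame of any such $U_k$, the matrix of transport along it is within $C\ell$ of the identity. In particular the holonomy of a loop of length $\ell\le\ell_0$ is within $C\ell$ of the identity.
\item[(ii)] Let $\rho$ be half the injectivity radius of $Y$. There is $C$ such that for all $L>0$ and all smooth $c_0,c_1:[0,L]\to Y$ of unit speed with $d(c_0(u),c_1(u))\le\rho$,
\[
\big\|\tau_{c_0(L),c_1(L)}P_{c_0}-P_{c_1}\tau_{c_0(0),c_1(0)}\big\|\le C\int_0^Ld(c_0(u),c_1(u))\,du .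
\]
\end{itemize}
\end{lemma}

\begin{proof}
(i) Take $\ell_0\le1$ below the Lebesgue number of the cover. In the frame, transport solves a linear differential equation whose coefficients are bounded by a constant $C_0$ over length $\ell$, so its matrix differs from $1$ by at most $e^{C_0\ell}-1$.

(ii) Let $s\mapsto f(u,s)$, $s\in[0,1]$, be the minimizing geodesic from $c_0(u)$ to $c_1(u)$. Then $|\partial_sf|=d(c_0(u),c_1(u))$. Also $|\partial_uf|\le C$, because $f(u,s)$ is a fixed smooth function of $(c_0(u),c_1(u),s)$ on the compact set $\{d\le\rho\}\times[0,1]$. Let $e\in E_{c_0(0)}$ be a unit vector, let $\sigma(0,\cdot)$ be its parallel translate along $f(0,\cdot)$, and extend $\sigma$ by $\nabla_u\sigma=0$. Then $|\sigma|=1$, $\nabla_s\sigma(0,\cdot)=0$, and $\nabla_u\nabla_s\sigma=F(\partial_uf,\partial_sf)\sigma$ by \eqref{eq:commute}. Hence $|\nabla_s\sigma(L,s)|\le C\int_0^Ld(c_0,c_1)\,du$ for every $s$. Since $\sigma(L,0)=P_{c_0}e$, $\sigma(L,1)=P_{c_1}\tau_{c_0(0),c_1(0)}e$ and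
$|\tau_{c_0(L),c_1(L)}\sigma(L,0)-\sigma(L,1)|\le\int_0^1|\nabla_s\sigma(L,s)|\,ds$, the estimate follows.
\end{proof}

\begin{lemma}\label{lem:return}
Under the hypotheses of Proposition~\ref{prop:livsic} there are $C,\delta>0$ such that $T>0$ and $\varepsilon=d(\theta,\varphi_T\theta)<\delta$ imply $\|P(\theta,T)-\tau_{\theta,\varphi_T\theta}\|\le C\varepsilon$.
\end{lemma}

\begin{proof}
Since $X$ has no zeros and $Y$ is compact, there are $t_0,c>0$ with $d(\theta,\varphi_t\theta)\ge ct$ for all $\theta$ and $0\le t\le t_0$. If $T\le t_0$, then $T\le\varepsilon/c$; the orbit segment followed by the geodesic back to $\theta$ is a loop of length at most $C\varepsilon$, and Lemma~\ref{lem:holonomy}(i) applies.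

If $T\ge t_0$, take $\vartheta,T'$ from (F2). Since $\int_0^Te^{-\lambda\min(u,T-u)}du\le2/\lambda$, Lemma~\ref{lem:holonomy}(ii) gives
\[
\big\|\tau_{\varphi_T\theta,\varphi_T\vartheta}P(\theta,T)-P(\vartheta,T)\tau_{\theta,\vartheta}\big\|\le C\varepsilon .
\]
By transparency $P(\vartheta,T')=\mathrm{id}$, so $P(\vartheta,T)=P(\vartheta,T-T')$. All maps being unitary, $P(\theta,T)$ is within $C\varepsilon$ of the transport along the path $\theta\to\vartheta\to\varphi_{T-T'}\vartheta=\varphi_T\vartheta\to\varphi_T\theta$, whose three pieces have length at most $C\varepsilon$. By Lemma~\ref{lem:holonomy}(i) this transport is within $C\varepsilon$ of $\tau_{\theta,\varphi_T\theta}$.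
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:livsic}]
Let $\theta_0$ have a dense forward orbit $O$, by (F1). It is not periodic, since a periodic orbit is a compact curve and $\dim Y\ge3$; so $t\mapsto\varphi_t\theta_0$ is injective. Fix a unitary $\Psi(\theta_0):\mathbb C^r\to E_{\theta_0}$ and set $\Psi(\varphi_t\theta_0)=P(\theta_0,t)\Psi(\theta_0)$ for $t\ge0$. If $\theta=\varphi_s\theta_0$ and $\theta'=\varphi_t\theta_0$ with $0\le s<t$ and $d(\theta,\theta')<\delta$, then $\Psi(\theta')=P(\theta,t-s)\Psi(\theta)$, and Lemma~\ref{lem:return} gives $\|\Psi(\theta')-\tau_{\theta,\theta'}\Psi(\theta)\|\le Cd(\theta,\theta')$. By Lemma~\ref{lem:holonomy}(i) the matrix of $\tau_{\theta,\theta'}$ is within $Cd(\theta,\theta')$ of $1$, so on small balls the matrix of $\Psi|_O$ is Lipschitz with a uniform constant. Hence $\Psi|_O$ extends to a Lipschitz map on $Y$, which is unitary because $U(r)$ is closed. For fixed $t\ge0$ the relation $\Psi\circ\varphi_t=P(\cdot,t)\Psi$ holds on $O$, hence on $Y$ by continuity. Applying it at $\varphi_{-t}\theta$ and inverting $P$ gives the relation for negative times.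
\end{proof}

\section{The transport equation}\label{sec:transport}

The frame $\Psi$ identifies $E$, along the flow, with a trivial bundle. Only the flatness of the latter will matter, so we work in the following setting.

\medskip
\noindent\textbf{Setting (S).} \emph{$(M,g)$ is closed and connected, with no dynamical hypothesis; $(\mathcal E,\nabla^{\mathcal E})$ is a unitary bundle and $(\mathcal E_0,\nabla^0)$ a flat unitary bundle on $M$; $E_0=\pi^*\mathcal E_0$; and $\Psi:E_0\to E$ is a Lipschitz unitary isomorphism that is parallel along the flow, that is, $\Psi(\varphi_t\theta)=P(\theta,t)\Psi(\theta)P_0(\theta,t)^{-1}$, where $P_0$ is transport in $E_0$.}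
\medskip

For Theorems~\ref{thm:manifold} and \ref{thm:bundle} the case $(\mathcal E_0,\nabla^0)=(M\times\mathbb C^r,d)$ suffices. We write $\nabla\Psi$ for the induced connection on $\operatorname{Hom}(E_0,E)$.

Let $G\subset Y$ be the Borel set of points where $\Psi$ is differentiable. It has full measure by Rademacher's theorem, and it is flow-invariant because $P$, $P_0$ and $\varphi_t$ are smooth. On $G$ put
\[
a=-(\nabla\Psi)\Psi^{-1},\qquad A(w)=a(Vw),\qquad B(w)=a(Hw)\qquad(w\in N).
\]
The $1$-form $a$ is bounded and measurable; differentiating $\Psi\Psi^*=1$ shows that it takes values in $\mathfrak u(E)$; and $a(X)=0$. Our goal is $a=0$. Cartan's formula, used in Section~\ref{sec:model}, involves $da$ and is not available. But equivariance confines the irregularity of $\Psi$ to a factor that is constant along orbits, and this factor disappears after one derivative in $t$.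

\begin{lemma}\label{lem:transport}
In Setting (S), $A$ and $B$ are smooth along every orbit in $G$, and
\begin{equation}\label{eq:transport}
A'=-B,\qquad A''+AR_v=F^{\mathcal E}(v,\cdot)\quad\text{on }N .
\end{equation}
In particular $A$, $A'$ and $A''$ are bounded and measurable.
\end{lemma}

\begin{proof}
Let $\theta\in G$ and $\eta\in HN_\theta\oplus VN_\theta$. Let $c(s)$, $|s|<1$, be a smooth curve with $c(0)=\theta$, $c'(0)=\eta$, and put $f(t,s)=\varphi_t(c(s))$. The flat bundle $f^*E_0$ over the simply connected strip has a parallel unitary frame; composing with it, we regard $\Psi\circ f$ as a unitary frame of $f^*E$, parallel in $t$, without changing $a$. Let $\sigma(s)$ be the frame parallel along $c$ with $\sigma(0)=\Psi(\theta)$, and write $\Psi(c(s))=\sigma(s)h(s)$, where $h(s)\in U(r)$, $h(0)=1$ and $h$ is differentiable at $0$. The frame $\Sigma(t,s)=P(c(s),t)\sigma(s)$ is smooth, $\nabla_t\Sigma=0$, and $\Psi(f(t,s))=\Sigma(t,s)h(s)$. At $s=0$ we have $\nabla_s\Psi=\nabla_s\Sigma+\Sigma\,\dot h(0)$. This is smooth in $t$, its second term is parallel, and by \eqref{eq:commute}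
\[
\nabla_t\big(\nabla_s\Psi|_{s=0}\big)=\nabla_t\nabla_s\Sigma|_{s=0}=F(X,d\varphi_t\eta)\Psi .
\]
Since $\varphi_t\theta\in G$, the chain rule gives $\nabla_s\Psi|_{s=0}=-a(d\varphi_t\eta)\Psi$. As $\Psi$ is parallel in $t$, we obtain with \eqref{eq:dphi} that $a(d\varphi_t\eta)=BJ+AJ'$ is smooth in $t$ and
\[
(BJ+AJ')'=-F(X,d\varphi_t\eta)=-F^{\mathcal E}(v,J).
\]
The maps $\eta\mapsto(J(t),J'(t))$ are isomorphisms onto $N\oplus N$ depending smoothly on $t$, so $A$ and $B$ themselves are smooth in $t$. Expanding with $J''=-R_vJ$,
\[
(B'-AR_v)J+(B+A')J'=-F^{\mathcal E}(v,J).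
\]
At each time $(J,J')$ is arbitrary, so $A'=-B$ and $B'=AR_v-F^{\mathcal E}(v,\cdot)$.
\end{proof}

\section{The Chern--Simons identity}\label{sec:cs}

On $\mathfrak u(E)$ we use the positive definite real inner product $\langle S,T\rangle=-\operatorname{tr}(ST)$, and on $N^*\otimes\mathfrak u(E)$ the product $\langle A,D\rangle=\sum_i\langle A(e_i),D(e_i)\rangle$. Pairing \eqref{eq:transport} with $A$ produces the term $\langle A,F^{\mathcal E}(v,\cdot)\rangle$, so we look for a form that contains $\operatorname{tr}(a\wedge F)$ and whose differential we control.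

We recall the calculus of $\operatorname{End}E$-valued forms. The exterior covariant derivative $d_\nabla$ satisfies the graded Leibniz rule, $d\operatorname{tr}\omega=\operatorname{tr}d_\nabla\omega$, and $d_\nabla F=0$ (Bianchi identity). For forms of degrees $k,l$ one has $\operatorname{tr}(\omega\wedge\omega')=(-1)^{kl}\operatorname{tr}(\omega'\wedge\omega)$. The curvature of $\nabla+b$ is $F+d_\nabla b+b\wedge b$. Powers are wedge powers.

\begin{lemma}\label{lem:cs}
Let $b$ be a smooth $\operatorname{End}E$-valued $1$-form on $Y$ such that $\nabla+b$ is flat, and let $\mathrm{CS}(b)=\operatorname{tr}(b\wedge F-\tfrac13b^3)$. Then $d\,\mathrm{CS}(b)=-\operatorname{tr}F^2$. If $n\ge3$, then $\int_Y\mathrm{CS}(b)\wedge(d\alpha)^{n-2}=0$.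
\end{lemma}

\begin{proof}
Flatness means $d_\nabla b=-F-b^2$. By the Bianchi identity,
\[
d\operatorname{tr}(b\wedge F)=\operatorname{tr}(d_\nabla b\wedge F)=-\operatorname{tr}F^2-\operatorname{tr}(b^2\wedge F).
\]
Graded cyclicity gives $\operatorname{tr}(b\wedge d_\nabla b\wedge b)=-\operatorname{tr}(d_\nabla b\wedge b^2)$ and $\operatorname{tr}b^4=\operatorname{tr}(b\wedge b^3)=-\operatorname{tr}b^4=0$, so
\[
d\operatorname{tr}b^3=\operatorname{tr}\big(d_\nabla b\wedge b^2-b\wedge d_\nabla b\wedge b+b^2\wedge d_\nabla b\big)=3\operatorname{tr}(d_\nabla b\wedge b^2)=-3\operatorname{tr}(F\wedge b^2).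
\]
The terms $\operatorname{tr}(b^2\wedge F)$ cancel in $d\,\mathrm{CS}(b)$, which proves the first claim. For $n\ge3$, Stokes' theorem applied to the $(2n-2)$-form $\mathrm{CS}(b)\wedge\alpha\wedge(d\alpha)^{n-3}$ gives
\[
0=-\int_Y\operatorname{tr}F^2\wedge\alpha\wedge(d\alpha)^{n-3}-\int_Y\mathrm{CS}(b)\wedge(d\alpha)^{n-2}.
\]
The first integrand vanishes pointwise. In the coframe $\alpha,h^i,\nu^i$ the forms $\operatorname{tr}F^2$ and $\alpha$ contain no $\nu^i$, and by \eqref{eq:dalpha} each monomial of $(d\alpha)^{n-3}$ contains $n-3$ of them, while a nonzero form of degree $2n-1$ contains all $n-1$.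
\end{proof}

No derivative of $b$ occurs in $\mathrm{CS}(b)$. This is why the identity survives for a frame that is only Lipschitz.

\begin{lemma}\label{lem:orth}
In Setting (S) with $n\ge3$,
\begin{equation}\label{eq:orth}
\int_Y\sum_{i=1}^{n-1}\operatorname{tr}\big(A(e_i)\,F^{\mathcal E}(v,e_i)\big)\,d\mu=0 .
\end{equation}
\end{lemma}

\begin{proof}
\emph{Approximation.} Take a finite partition of unity $(\chi_k)$ subordinate to charts that carry smooth unitary frames of $E_0$ and $E$. Convolve the matrix of each $\chi_k\Psi$, which is Lipschitz with compact support in the chart, with a mollifier at scale $\varepsilon$, and add. The resulting smooth maps $\tilde\Psi_\varepsilon$ converge to $\Psi$ uniformly, and their first derivatives are uniformly bounded and converge in $L^2$. The map $\Pi(Q)=Q(Q^*Q)^{-1/2}$ is smooth on invertible matrices, takes unitary values, fixes unitary matrices and commutes with unitary changes of frame. So $\Psi_\varepsilon=\Pi(\tilde\Psi_\varepsilon)$ is a smooth unitary isomorphism for small $\varepsilon$, and $\Psi_\varepsilon\to\Psi$ uniformly. If $u,\tilde u_\varepsilon$ are the local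 matrices of $\Psi,\tilde\Psi_\varepsilon$, then $d(\Pi\circ\tilde u_\varepsilon)=D\Pi(\tilde u_\varepsilon)\,d\tilde u_\varepsilon$ is uniformly bounded and converges in $L^2$ to $D\Pi(u)\,du=d(\Pi\circ u)=du$. Therefore $a_\varepsilon=-(\nabla\Psi_\varepsilon)\Psi_\varepsilon^{-1}$ is uniformly bounded and $a_\varepsilon\to a$ in $L^2$.

The connection $\nabla+a_\varepsilon$ equals $\Psi_\varepsilon(\pi^*\nabla^0)\Psi_\varepsilon^{-1}$, since $(\nabla+a_\varepsilon)(\Psi_\varepsilon e)=\Psi_\varepsilon(\pi^*\nabla^0)e$ for sections $e$ of $E_0$. It is flat, so Lemma~\ref{lem:cs} applies to $a_\varepsilon$. As $|\mathrm{CS}(a_\varepsilon)-\mathrm{CS}(a)|\le C|a_\varepsilon-a|$ by the uniform bound, we may let $\varepsilon\to0$: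
\begin{equation}\label{eq:cslimit}
\int_Y\operatorname{tr}\big(a\wedge F-\tfrac13a^3\big)\wedge(d\alpha)^{n-2}=0 .
\end{equation}

\emph{Evaluation.} So far we have not used $a(X)=0$. A form $\omega$ of top degree satisfies $\omega=\alpha\wedge\iota_X\omega$, because $0=\iota_X(\alpha\wedge\omega)=\omega-\alpha\wedge\iota_X\omega$. On $G$ we have $\iota_Xa=0$ and $\iota_Xd\alpha=0$, so the cubic term $\operatorname{tr}(a^3)\wedge(d\alpha)^{n-2}$ vanishes, and
\[
\operatorname{tr}(a\wedge F)\wedge(d\alpha)^{n-2}=\alpha\wedge\beta\wedge(d\alpha)^{n-2},\qquad\beta=\iota_X\operatorname{tr}(a\wedge F)=-\operatorname{tr}(a\wedge\iota_XF).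
\]
Put $\omega_j=h^j\wedge\nu^j$. By \eqref{eq:dalpha}, $(d\alpha)^{n-1}=(-1)^{n-1}(n-1)!\prod_j\omega_j$ and $(d\alpha)^{n-2}=(-1)^{n-2}(n-2)!\sum_i\prod_{j\ne i}\omega_j$. Only the coefficients $\beta(He_i,Ve_i)$ of $\omega_i$ in $\beta$ contribute, and
\[
\alpha\wedge\beta\wedge(d\alpha)^{n-2}=-\frac1{n-1}\Big(\sum_i\beta(He_i,Ve_i)\Big)\,\alpha\wedge(d\alpha)^{n-1}.
\]
Since $F(X,Ve_i)=0$,
\[
\beta(He_i,Ve_i)=-\operatorname{tr}\big(a(He_i)F(X,Ve_i)-a(Ve_i)F(X,He_i)\big)=\operatorname{tr}\big(A(e_i)F^{\mathcal E}(v,e_i)\big).
\]
Inserting this in \eqref{eq:cslimit} gives \eqref{eq:orth}.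
\end{proof}

\begin{proposition}\label{prop:energy}
In Setting (S) with $n\ge3$,
\begin{equation}\label{eq:energy}
\int_Y\big(|A'|^2-\langle AR_v,A\rangle\big)\,d\mu=0 .
\end{equation}
\end{proposition}

\begin{proof}
By \eqref{eq:transport} and \eqref{eq:orth}, $\int\langle A,A''+AR_v\rangle\,d\mu=0$. Now $\langle A,A''\rangle=\langle A,A'\rangle'-|A'|^2$, all terms are bounded, and $\int\langle A,A'\rangle'\,d\mu=0$ by Lemma~\ref{lem:average}.
\end{proof}

\section{Riccati solutions and rigidity}\label{sec:riccati}

In negative curvature $-R_v$ is positive definite, and \eqref{eq:energy} forces $A=0$ almost everywhere at once. In general the integrand has no sign. It is the integrand of the index form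
\[
I(U,W)=\int_{t_1}^{t_2}\big(\langle U',W'\rangle-\langle R_vU,W\rangle\big)\,dt
\]
of a geodesic segment, for which we recall a textbook fact: if $M$ has no conjugate points, then $I(U,U)>0$ for every nonzero continuous, piecewise smooth normal field $U$ vanishing at $t_1$ and $t_2$. On $Y$, positivity is obtained by completing the square with a solution of the Riccati equation. We call a \emph{Riccati solution} a bounded measurable field $S$ of symmetric endomorphisms of $N$, smooth along orbits, with $S'+S^2+R_v=0$.

\begin{lemma}\label{lem:square}
Let $S$ be a Riccati solution, $W\to Y$ a Euclidean bundle with a metric connection, $G$ as in Lemma~\ref{lem:average}, and $D$ a measurable section of $N^*\otimes W$ over $G$, $C^1$ along orbits, with $D$ and $D'$ bounded. Then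
\[
\int_Y\big(|D'|^2-\langle DR_v,D\rangle\big)\,d\mu=\int_Y|D'-DS|^2\,d\mu .
\]
\end{lemma}

\begin{proof}
Symmetry of $S$ gives $\langle D_1S,D_2\rangle=\langle D_1,D_2S\rangle$. Hence $|DS|^2=\langle DS^2,D\rangle$ and $\langle DS,D\rangle'=2\langle D',DS\rangle+\langle DS',D\rangle$, so that
\[
|D'-DS|^2=|D'|^2-\langle DS,D\rangle'+\langle D(S'+S^2),D\rangle=|D'|^2-\langle DR_v,D\rangle-\langle DS,D\rangle' .
\]
The function $\langle DS,D\rangle$ and its derivative are bounded, since $S'=-S^2-R_v$ is bounded. Integrate and apply Lemma~\ref{lem:average}.
\end{proof}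

One Riccati solution turns \eqref{eq:energy} into the first-order equation $A'=AS$. Two solutions with invertible difference force $A=0$, and the Anosov splitting supplies them.

\begin{lemma}\label{lem:graphs}
Let $(M,g)$ be Anosov. Then $E^s=\{Hw+VS^sw:w\in N\}$ and $E^u=\{Hw+VS^uw:w\in N\}$, where $S^s,S^u$ are continuous Riccati solutions and $S^u-S^s$ is invertible everywhere.
\end{lemma}

\begin{proof}
\emph{Dimensions.} For $\xi,\xi'\in E^s$, invariance gives $\alpha(\xi)=\alpha(d\varphi_t\xi)\to0$ and $d\alpha(\xi,\xi')=d\alpha(d\varphi_t\xi,d\varphi_t\xi')\to0$ as $t\to+\infty$; for $E^u$ let $t\to-\infty$. So $E^s$ and $E^u$ are isotropic subspaces of the symplectic space $(\ker\alpha,d\alpha)$ of dimension $2(n-1)$, and each has dimension at most $n-1$. The dimensions add up to $2n-2$, so both equal $n-1$.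

\emph{Transversality to the vertical.} Suppose $Vw\in E^s(\theta)$ with $w\ne0$. By \eqref{eq:dphi} the Jacobi field with $J(0)=0$, $J'(0)=w$ satisfies $|J(t)|+|J'(t)|\to0$ as $t\to+\infty$; it nearly has a second zero at infinity. For $T\ge1$ define $U_T$ on $[-1,T+1]$ to be $0$ on $[-1,0]$, $J$ on $[0,T]$, and $(T+1-t)$ times the parallel translate of $J(T)$ on $[T,T+1]$. Let $Z$ be a smooth normal field supported in $(-1,1)$ with $Z(0)=w$. For the index form on $[-1,T+1]$, integration by parts with $J''=-R_vJ$ gives
\[
\big|I(U_T,U_T)-\langle J(T),J'(T)\rangle\big|\le C|J(T)|^2,\qquad I(U_T,Z)=\big[\langle J',Z\rangle\big]_0^1=-|w|^2,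
\]
where the error term is the contribution of $[T,T+1]$. The number $I(Z,Z)$ does not depend on $T$, so for $\kappa>0$
\[
I(U_T+\kappa Z,U_T+\kappa Z)\longrightarrow-2\kappa|w|^2+\kappa^2I(Z,Z)\qquad(T\to\infty).
\]
The limit is negative for small $\kappa$, while $U_T+\kappa Z$ vanishes at both ends. This contradicts (F3). If $Vw\in E^u(\theta)$, then $t\mapsto J(-t)$ is a Jacobi field along the reversed geodesic that vanishes at $0$ and decays with its derivative as $t\to+\infty$, and the same argument applies to it.

\emph{The graphs.} A subspace of $HN\oplus VN$ of dimension $n-1$ meeting $VN$ trivially is the graph of an endomorphism $S$ of $N$. Isotropy gives $0=d\alpha(Hw+VSw,Hu+VSu)=\langle Sw,u\rangle-\langle w,Su\rangle$, so $S$ is symmetric. It is continuous because $E^s$ and $E^u$ are, hence bounded. Fix $\theta$ and let $\mathbf J(t):N_\theta\to N_{\varphi_t\theta}$ send $w$ to $J(t)$, where $J(0)=w$, $J'(0)=Sw$. By invariance of the graph, $\mathbf J'=S\mathbf J$ for all $t$. If $\mathbf J(t)w=0$, then $J(t)=J'(t)=0$ and $w=0$; so $\mathbf J(t)$ is invertible. Thus $S=\mathbf J'\mathbf J^{-1}$ is smooth along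 the orbit, and $-R_v\mathbf J=\mathbf J''=(S'+S^2)\mathbf J$. Finally, $w\in\ker(S^u-S^s)$ gives $Hw+VS^sw\in E^s\cap E^u=0$.
\end{proof}

\begin{proposition}\label{prop:rigidity}
Let $M$ be a closed connected Anosov manifold of dimension $n\ge3$, let $(\mathcal E_0,\nabla^0)$ be a flat unitary bundle and $(\mathcal E,\nabla^{\mathcal E})$ any unitary bundle. If $\Psi:\pi^*\mathcal E_0\to\pi^*\mathcal E$ is a Lipschitz unitary isomorphism that is parallel along the flow, then $\Psi=\pi^*\psi$ with $\psi:\mathcal E_0\to\mathcal E$ a smooth parallel unitary isomorphism; in particular $\nabla^{\mathcal E}$ is flat.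
\end{proposition}

\begin{proof}
We are in Setting (S). By \eqref{eq:energy} and Lemma~\ref{lem:square} with $W=\mathfrak u(E)$, $D=A$ and $S=S^s,S^u$, we have $A'=AS^s=AS^u$ almost everywhere. Hence $A(S^u-S^s)=0$, so $A=0$ and $B=-A'=-AS^s=0$ almost everywhere. Together with $a(X)=0$ this gives $\nabla\Psi=0$ almost everywhere.

In local smooth frames with connection forms $\omega,\omega_0$, the matrix $u$ of $\Psi$ satisfies $du=-\omega u+u\omega_0$ almost everywhere, hence in the sense of distributions since $u$ is Lipschitz. The right side is continuous, so $u$ is $C^1$; and if $u$ is $C^k$, so is $du$. Thus $\Psi$ is smooth and $\nabla\Psi=0$ everywhere. Over a fiber $S_xM$ the bundles $E_0,E$ are products with the trivial connection, and $S_xM$ is connected, so $\Psi(x,\cdot)$ is a constant unitary map $\psi(x)$. Composing $\Psi$ with local smooth sections of $\pi$ shows that $\psi$ is smooth. Finally $\pi^*(\nabla\psi)=\nabla\Psi=0$ and $\pi$ is a submersion, so $\psi$ is parallel.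
\end{proof}

\begin{remark}
One Riccati solution is not enough. On a flat torus with $\mathcal E=\mathcal E_0$ trivial, let $\Psi(x,v)=u(v)$ for a nonconstant smooth map $u:S^{n-1}\to U(r)$. Then $\Psi$ is parallel along the flow but is not a pullback; here $S=0$, $A'=0$ and $A\ne0$.
\end{remark}

\section{Proofs of the main theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:bundle}]
The bundle $(M\times\mathbb C^r,d)$ has trivial holonomy along all loops. Conversely, if $\nabla^{\mathcal E}$ is transparent, Proposition~\ref{prop:livsic} gives a Lipschitz unitary $\Psi:Y\times\mathbb C^r\to E$ parallel along the flow, and Proposition~\ref{prop:rigidity} with $(\mathcal E_0,\nabla^0)=(M\times\mathbb C^r,d)$ gives a parallel unitary isomorphism $\psi:M\times\mathbb C^r\to\mathcal E$.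
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:manifold}]
Suppose that $(M,g)$ is a transparent Anosov manifold with $n\ge3$. Each component has the same properties, so we may take $M$ connected. The bundle $TM\otimes\mathbb C$ with the Levi-Civita connection is unitary and transparent, so Theorem~\ref{thm:bundle} gives a parallel unitary trivialization $\psi$. Both $\pi^*\psi$ and $v$ are parallel along the flow, so $c(x,v)=\psi(x)^{-1}v$ is a continuous flow-invariant function on $Y$, which is constant by (F1). Then $v=\psi(x)c$ for all $v\in S_xM$, which is absurd since $v$ and $-v$ both lie in $S_xM$.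
\end{proof}

\begin{remark}
The function $c$ also shows how far Proposition~\ref{prop:livsic} alone goes. Starting from a real orthonormal basis, it gives an orthonormal frame $\Psi$ of $\pi^*TM$, and $c=\Psi^{-1}v$ is again constant. After a constant rotation the first vector of $\Psi$ is $v$, and the other $n-1$ vectors trivialize the tangent bundle of the sphere $S_xM$. For $n\ge2$ the sphere $S^{n-1}$ has trivial tangent bundle exactly when $n\in\{2,4,8\}$, so this topological obstruction leaves the dimensions $4$ and $8$, which are excluded by \eqref{eq:energy}.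
\end{remark}

\begin{corollary}\label{cor:classification}
A closed connected Anosov manifold of dimension $\ge2$ is transparent if and only if it is an orientable surface.
\end{corollary}

\begin{proof}
For $n\ge3$ this is Theorem~\ref{thm:manifold}, and orientable surfaces are transparent by Section~\ref{sec:intro}. On a nonorientable surface take an orientation-reversing loop. Its free homotopy class is nontrivial, so a shortest loop in it is a closed geodesic, which still reverses orientation. A parallel frame along it is a continuous frame, so the holonomy has determinant $-1$.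
\end{proof}

\section{Manifolds without conjugate points}\label{sec:torus}

Without the Anosov property, Proposition~\ref{prop:livsic} is not available and we assume that the frame exists. If $M$ is closed without conjugate points, there is still one Riccati solution $S$, by Green \cite{Green}; see also \cite{Eberlein}. For the tangent bundle, the tautological section makes up for the missing second solution.

\begin{proposition}\label{prop:torus}
Let $(M,g)$ be closed and connected, without conjugate points, of dimension $n\ge3$. Then $\pi^*TM\to SM$ has a Lipschitz orthonormal frame that is parallel along the geodesic flow if and only if $(M,g)$ is a flat torus.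
\end{proposition}

\begin{proof}
On a flat torus, pull back a parallel frame. Conversely, let $\Psi$ be such a frame, viewed as a trivialization of $\pi^*TM\otimes\mathbb C$. We are in Setting (S), so \eqref{eq:energy} and Lemma~\ref{lem:square} give $A'=AS$ almost everywhere, with $S$ the solution of Green.

The function $c=\Psi^{-1}v:Y\to\mathbb R^n$ is Lipschitz, flow-invariant and differentiable on $G$. On $G$ put $p(w)=dc(Vw)$ and $q(w)=dc(Hw)$; these are bounded measurable sections of $N^*\otimes\mathbb R^n$. Since $c\circ\varphi_t=c$, the vector $dc(d\varphi_t\eta)=qJ+pJ'$ is constant in $t$. As at the end of the proof of Lemma~\ref{lem:transport}, $p$ and $q$ are smooth along orbits and $(q'-pR_v)J+(q+p')J'=0$ for arbitrary $(J,J')$. So $p'=-q$ and $p''+pR_v=0$, with $p,p',p''$ bounded. Lemma~\ref{lem:average} applied to $\langle p,p'\rangle$ gives $\int(|p'|^2-\langle pR_v,p\rangle)\,d\mu=0$, and Lemma~\ref{lem:square} gives $p'=pS$ almost everywhere.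

Differentiate $v=\Psi c$ in the direction $Vw$ at a point of $G$. By \eqref{eq:taut} and $\nabla_{Vw}\Psi=-A(w)\Psi$,
\begin{equation}\label{eq:identity}
w=\Psi p(w)-A(w)v\qquad(w\in N).
\end{equation}
Read this as an identity between sections of $N^*\otimes\pi^*TM\otimes\mathbb C$ and differentiate along the flow. The left side is the inclusion of $N$, which is parallel. Since $\Psi'=0$ and $v'=0$, the derivative of the right side is almost everywhere $w\mapsto\Psi p(Sw)-A(Sw)v$, which equals $Sw$ by \eqref{eq:identity}. Hence $S=0$ almost everywhere. By Fubini's theorem, on almost every orbit $S$ vanishes at almost every time, hence at all times by continuity, and $R_v=-S'-S^2=0$ on that orbit. Since $R_v$ is continuous and $\mu$ has full support, $R_v=0$ on $Y$. All sectional curvatures vanish.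

So $M=\mathbb R^n/\Gamma$ with $\Gamma$ a discrete group of isometries acting freely. Let $\gamma(x)=Ux+b$ be a nontrivial element. As $U$ is orthogonal, $b=b_0+b_1$ with $b_0\in\ker(U-1)$ and $b_1\in\operatorname{im}(U-1)$. Choose $x_0$ with $(U-1)x_0=-b_1$. Then $\gamma(x_0+tb_0)=x_0+(t+1)b_0$, and $b_0\ne0$ because $\gamma$ has no fixed point. The segment from $x_0$ to $x_0+b_0$ projects to a closed geodesic, since $Ub_0=b_0$. Parallel fields along it are constant, and the endpoints are identified by $\gamma^{-1}$, so the holonomy is $U^{-1}$. On the corresponding periodic orbit, of period $T=|b_0|$, we have $P(\vartheta,T)\Psi(\vartheta)=\Psi(\varphi_T\vartheta)=\Psi(\vartheta)$, so the holonomy is trivial and $U=1$. Thus $\Gamma$ consists of translations, and the compact quotient $M$ is a flat torus.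
\end{proof}

\begin{thebibliography}{9}

\bibitem{Anosov} Anosov, 1967.

\bibitem{CL} Ceki\'c and Lefeuvre, 2020.

\bibitem{Eberlein} Eberlein, J. Differential Geom. \textbf{8} (1973).

\bibitem{FH} Fisher and Hasselblatt, \emph{Hyperbolic Flows}.

\bibitem{problem} \emph{Generic dynamical properties of connections on vector bundles}, \texttt{https://\allowbreak thibaultlefeuvre.\allowbreak files.\allowbreak wordpress.com/\allowbreak 2020/11/\allowbreak generic-ckts-\allowbreak slides-\allowbreak wout-pause.pdf}

\bibitem{Green} Green, Michigan Math. J. \textbf{5} (1958).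

\bibitem{KH} Katok and Hasselblatt, \emph{Introduction to the Modern Theory of Dynamical Systems}.

\bibitem{Klingenberg} Klingenberg, Ann. of Math. \textbf{99} (1974).

\bibitem{Mane} Ma\~n\'e, 1987.

\end{thebibliography}
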